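
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Record values of the ratio between two factorization functions}


\begin{abstract}
Let $f(n)$ be the number of unordered factorizations of $n$ into integers greater than $1$, and $F(n)$ the number of those with distinct parts. Call $n$ a record if $f(n)/F(n)$ exceeds all earlier values of this ratio. It was conjectured that the records are exactly the powers of $2$ other than $2$, $8$, $32$. We show that both implications fail. We then determine the growth of the maximum of $\log (f(n)/F(n))$ over $n\le x$: it is $\log x\cdot\exp(-(2+o(1))\sqrt{\log 2\,\log\log x})$. A version of this formula with a bound on the number of distinct primes of $n$ shows that every record $n$ has at least $(1-o(1))\sqrt{\log\log n/\log 2}$ distinct prime factors. In particular only finitely many powers of $2$ are records.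
\end{abstract}

\section{The question and the answer}

A \emph{factorization} of $n$ is a finite multiset of integers greater than $1$, its \emph{parts}, with product $n$. Let $f(n)$ be the number of factorizations of $n$, and $F(n)$ the number of those whose parts are pairwise distinct; $f(1)=F(1)=1$, from the empty multiset. For instance, the nine factorizations of $36$ are
\[
36,\quad 2\cdot18,\quad 3\cdot12,\quad 4\cdot9,\quad 2\cdot3\cdot6,\qquad 2\cdot2\cdot9,\quad 3\cdot3\cdot4,\quad 6\cdot6,\quad 2\cdot2\cdot3\cdot3 ,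
\]
and the first five have distinct parts, so $f(36)=9$ and $F(36)=5$. Put
\[
\rho(n)=\frac{f(n)}{F(n)} .
\]
This ratio measures how much repeated parts contribute. If $n$ is squarefree nothing can repeat and $\rho(n)=1$. In general, pair off equal parts: a part $c$ of multiplicity $m_c$ gives $\lfloor m_c/2\rfloor$ pairs and, if $m_c$ is odd, one unpaired copy. The unpaired parts are distinct, and the pairs, with one copy of each kept, form a factorization of some $h$ with $h^2\mid n$. The process can be reversed, so
\begin{equation}\label{eq:pairing}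
f(n)=\sum_{h^2\mid n} f(h)\,F(n/h^2).
\end{equation}
For $n=36$ the terms $h=1,2,3,6$ contribute $5+1+1+2=9$. Thus $\rho(n)$ is governed by the number of ways to choose the pairs, and we ask which $n$ leave the most room for them.

Call $n$ a \emph{record} if $\rho(n)>\rho(m)$ for all positive integers $m<n$. The following conjecture is taken from \cite{ratio}; the powers of $2$ include $1=2^0$.

\medskip
\noindent\textbf{Conjecture.} \emph{A positive integer $n$ is a record if and only if $n$ is a power of $2$ other than $2$, $8$, or $32$.}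
\medskip

This is a natural guess. To repeat parts one must repeat primes, and the cheapest prime to repeat is $2$. It is known that $\rho(n)\le 2^{\Omega(n)/2}$, where $\Omega(n)$ is the number of prime factors counted with multiplicity; among the integers up to $x$, the largest value of $\Omega$ is attained by a power of $2$. A factorization of $2^k$ is a partition of $k$, so $\rho(2^k)=p(k)/q(k)$, where $p(k)$ counts the partitions of $k$ and $q(k)$ those into distinct parts. Listing partitions gives, for $k=0,1,\dots,5$, the ratios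
\[
1,\quad 1,\quad 2,\quad \tfrac32,\quad \tfrac52,\quad \tfrac73 ,
\]
which fail to increase exactly at $k=1,3,5$, that is, at $2$, $8$ and $32$. A second prime does not help early on: $\rho(36)=\frac95$ is less than $\rho(32)=\frac73$.

In the long run, however, it does help. The parts available to a power of $2$ are indexed by one exponent; those available to a power of $6$ are indexed by two, so there are many more small parts from which to form pairs. We shall see in Section~\ref{sec:six} that $\log\rho(2^k)$ is at most a constant times $(\log 2^k)^{1/2}$, whereas $\log\rho(6^a)$ is at least a constant times $(\log 6^a)^{2/3}$ for arbitrarily large $a$. The constants matter at small scale, the exponents in the end.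

\begin{theorem}\label{thm:disproof}
\textup{(a)} There is a record that is not a power of $2$ and is at most $6^{6\cdot10^{12}}$.

\textup{(b)} For every integer $k$ with $1.6\cdot10^{13}\le k\le 8\cdot10^{13}$, $2^k$ is not a record.
\end{theorem}

So the conjecture is false in both directions. If two primes beat one, then three should eventually beat two, and one asks how many primes are best. Write $\omega(n)$ for the number of distinct primes dividing $n$; $\log$ is the natural logarithm, and $\log_2$ the logarithm to base $2$.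

\begin{theorem}\label{thm:growth}
As $x\to\infty$,
\[
\max_{n\le x}\log\rho(n)=\log x\cdot\exp\bigl(-(2+o(1))\sqrt{\log 2\,\log\log x}\bigr).
\]
For fixed $0<\theta\le1$,
\[
\max_{\substack{n\le x\\ \omega(n)\le\theta\sqrt{\log\log x/\log2}}}\log\rho(n)=\log x\cdot\exp\Bigl(-\bigl(\theta+\tfrac1\theta+o(1)\bigr)\sqrt{\log 2\,\log\log x}\Bigr).
\]
\end{theorem}

The restriction $\theta\le1$ is needed: the left side of the second formula does not decrease when $\theta$ grows, while $\theta+1/\theta>2$ for $\theta>1$.

\begin{theorem}\label{thm:records}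
There are infinitely many records, and every record $n$ satisfies $\omega(n)\ge(1-o(1))\sqrt{\log\log n/\log2}$ as $n\to\infty$. In particular, for each $r$ only finitely many records have at most $r$ distinct prime factors; so only finitely many powers of $2$ are records, and all sufficiently large records are not powers of $2$.
\end{theorem}

Theorem~\ref{thm:disproof} is proved in Sections~\ref{sec:lower} and~\ref{sec:six}, which, with Lemma~\ref{lem:mono} below, can be read alone. Section~\ref{sec:manyprimes} optimizes the same construction over the number of primes. Sections~\ref{sec:entropy}--\ref{sec:upper} prove the matching upper bounds, and Section~\ref{sec:records} deduces Theorem~\ref{thm:records}.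

Both the lower and the upper bounds use the following fact.

\begin{lemma}\label{lem:mono}
If $m\mid n$, then $f(m)\le f(n)$ and $F(m)\le F(n)$.
\end{lemma}

\begin{proof}
For $m=1$ we have $f(1)=F(1)=1$, and every $n$ has a factorization into distinct parts. For $m>1$, take a factorization of $m$ and multiply one copy of its largest part by $n/m$. The new part is a largest part of the result, so dividing one copy of the largest part by $n/m$ recovers the original: the map is injective. If the parts were distinct, they remain so, since only the largest has grown.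
\end{proof}

\section{A lower bound from the first $r$ primes}\label{sec:lower}

Let $p_1<\dots<p_r$ be the first $r$ primes, $N=p_1\cdots p_r$, and for $v\in\mathbb Z_{\ge0}^r$ write $p^v=\prod_ip_i^{v_i}$ and $|v|=\sum_iv_i$. A factorization of $p^u$ corresponds to a multiset of nonzero vectors in $\mathbb Z_{\ge0}^r$ with sum $u$. For $t>0$ put $w_v=e^{-t|v|}$ and
\begin{align*}
P(t)&=\prod_{v\ne0}(1-w_v)^{-1}=\sum_{v\ge0}f(p^v)e^{-t|v|},\\
Q(t)&=\prod_{v\ne0}(1+w_v)=\sum_{v\ge0}F(p^v)e^{-t|v|},
\end{align*}
where the sums include $v=0$. The products and sums converge because $\sum_{v\ge0}w_v=(1-e^{-t})^{-r}<\infty$. Since $(1-w)^{-1}=(1+w)(1-w^2)^{-1}$, the analogue of \eqref{eq:pairing} is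
\begin{equation}\label{eq:quotient}
P(t)/Q(t)=P(2t).
\end{equation}

\paragraph{One prime against two.}
Read $P(t)$ as the normalizing constant of a random multiset of vectors in which $v$ has a geometric multiplicity with parameter $w_v$. The vectors that matter are those with $|v|$ up to about $1/t$, and each is used a bounded number of times except for the shortest ones. For $r=1$ there are about $1/t$ of them, so $\log P(2t)=-\sum_k\log(1-e^{-2tk})$ has order $t^{-1}$, while the sum of the chosen vectors, with mean $\sum_kk/(e^{tk}-1)$, has order $t^{-2}$. Always $F(p^u)e^{-t|u|}\le Q(t)$. If, at a typical $u$, the logarithm of $f(p^u)e^{-t|u|}$ is close to that of the total $P(t)$, then \eqref{eq:quotient} suggests that $\log\rho(2^k)$ has order at least $t^{-1}\approx\sqrt k$. For $r=2$ there are $k+1$ vectors with $|v|=k$. Now $\log P(2t)$ has order $t^{-2}$ and the typical exponents have order $t^{-3}$, so $\log\rho(6^a)$ should have order at least $a^{2/3}$. For general $r$ the same count gives the exponent $r/(r+1)$.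

To make this rigorous we need the typical $u$ to be concentrated, so that all the corresponding $p^u$ divide a single $N^a$ with $a$ close to the coordinates of $u$. The first two moments suffice. Let
\begin{align}
\mu&=\sum_{v\ne0}\frac{v_1w_v}{1-w_v}=\sum_{\ell\ge1}\frac{e^{-\ell t}}{(1-e^{-\ell t})^{r+1}},\label{eq:mu}\\
\sigma^2&=\sum_{v\ne0}\frac{v_1^2w_v}{(1-w_v)^2}\le2\sum_{\ell\ge1}\frac{\ell\,e^{-\ell t}}{(1-e^{-\ell t})^{r+2}}.\label{eq:sigma}
\end{align}
To see this, expand $\frac w{1-w}=\sum_{\ell\ge1} w^\ell$ and $\frac w{(1-w)^2}=\sum_{\ell\ge1}\ell w^\ell$, and put $z=e^{-\ell t}$. The sum over $v_2,\dots,v_r$ of $z^{v_2+\cdots+v_r}$ is $(1-z)^{-(r-1)}$, and $\sum_kkz^k=\frac z{(1-z)^2}$, $\sum_kk^2z^k=\frac{z(1+z)}{(1-z)^3}\le\frac{2z}{(1-z)^3}$.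

\begin{lemma}\label{lem:lower}
With $a=\lfloor\mu+\sqrt{2r}\,\sigma\rfloor$,
\[
\log\rho(N^a)\ \ge\ (2t)^{-r}-1-2\sqrt2\,r^{3/2}t\sigma-r\log(a+1)-\log2 .
\]
\end{lemma}

\begin{proof}
Let $G_v$, $v\ne0$, be independent with $\Pr(G_v=k)=(1-w_v)w_v^k$ for $k\ge0$, and let $V=\sum_vG_vv$. Since $\sum_{v\ne0}\Pr(G_v\ge1)=\sum_{v\ne0}w_v<\infty$, almost surely only finitely many $G_v$ are nonzero. A given finite multiset of vectors with sum $u$ occurs with probability $e^{-t|u|}/P(t)$, so
\[
\Pr(V=u)=\frac{f(p^u)e^{-t|u|}}{P(t)} .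
\]
The variable $G_v$ has mean $w_v/(1-w_v)$ and variance $w_v/(1-w_v)^2$. By symmetry each coordinate $V_i$ has mean $\mu$ and variance $\sigma^2$.

Put $b=\mu-\sqrt{2r}\,\sigma$ and $B=\mu+\sqrt{2r}\,\sigma$. Chebyshev's inequality gives $\Pr(|V_i-\mu|\ge\sqrt{2r}\,\sigma)\le\frac1{2r}$, hence $\Pr(b<V_i<B\text{ for all }i)\ge\frac12$. The vectors $u\in\mathbb Z_{\ge0}^r$ in this box satisfy $u_i\le a$, so there are at most $(a+1)^r$ of them. For each of them $p^u\mid N^a$, so $f(p^u)\le f(N^a)$ by Lemma~\ref{lem:mono}, and $|u|\ge rb$. Therefore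
\[
\tfrac12\le(a+1)^rf(N^a)\,e^{-trb}/P(t).
\]
On the other hand, the single term $v=(a,\dots,a)$ of $Q(t)$ gives $F(N^a)\le e^{tra}Q(t)$. Any $t$ would be allowed here; taking the same $t$ as for $f$ makes the leading factors $e^{tr\mu}$ cancel and leaves the quotient \eqref{eq:quotient}:
\[
\rho(N^a)\ge\frac{P(2t)\,e^{-tr(a-b)}}{2(a+1)^r},\qquad a-b\le2\sqrt{2r}\,\sigma .
\]
Finally, $\log P(2t)\ge\sum_{v\ne0}e^{-2t|v|}=(1-e^{-2t})^{-r}-1\ge(2t)^{-r}-1$.
\end{proof}

\section{Powers of 6 against powers of 2}\label{sec:six}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]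
Take $r=2$, $N=6$ and $t=10^{-4}$ in Lemma~\ref{lem:lower}. From $e^s\ge1+s$ we get $1-e^{-s}\ge s/(1+s)$ for $s>0$. The functions $e^{-s}(1+s)^3$ and $e^{-s}(1+s)^4$ have their maxima on $s>0$ at $s=2$ and $s=3$, with values $27e^{-2}<4$ and $256e^{-3}<13$. Applying this with $s=\ell t$ in \eqref{eq:mu} and \eqref{eq:sigma},
\[
\mu\le\sum_{\ell\ge1}\frac4{(\ell t)^3}=4\zeta(3)t^{-3}\le5\cdot10^{12},\qquad
\sigma^2\le2\sum_{\ell\ge1}\frac{13\,\ell}{(\ell t)^4}=26\,\zeta(3)t^{-4}\le32\,t^{-4},
\]
so $\sigma\le6\cdot10^8$ and $a\le\mu+2\sigma\le5\cdot10^{12}+2\cdot6\cdot10^8<6\cdot10^{12}$. Here $2\sqrt2\,r^{3/2}=8$ and $2\log(a+1)<60$, so Lemma~\ref{lem:lower} gives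
\[
\log\rho(6^a)\ge2.5\cdot10^7-1-8\cdot10^{-4}\cdot6\cdot10^8-60-1>2.4\cdot10^7 .
\]

For powers of $2$ the crude bound $\rho(2^k)\le p(k)$ is enough, since it already has the exponent $\frac12$. Let $k\ge1$. For every $s>0$ we have $p(k)e^{-sk}\le\prod_{j\ge1}(1-e^{-sj})^{-1}$, so
\[
\log p(k)\le sk+\sum_{\ell\ge1}\frac1\ell\cdot\frac{e^{-\ell s}}{1-e^{-\ell s}}
= sk+\sum_{\ell\ge1}\frac1{\ell(e^{\ell s}-1)}\le sk+\sum_{\ell\ge1}\frac1{\ell^2s}=sk+\frac{\pi^2}{6s}.
\]
With $s=\pi/\sqrt{6k}$ this is $\log\rho(2^k)\le\pi\sqrt{2k/3}\le2.566\sqrt k$. For $k=0$, $\log\rho(1)=0$.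

(a) If $2^k\le6^a$, then $k\le a\log_26<1.56\cdot10^{13}$ and $\log\rho(2^k)<1.1\cdot10^7<\log\rho(6^a)$. Hence the maximum of $\rho$ over $[1,6^a]$ is not attained at a power of $2$. The least integer in $[1,6^a]$ at which it is attained is a record, and it is at most $6^a\le6^{6\cdot10^{12}}$.

(b) If $1.6\cdot10^{13}\le k\le8\cdot10^{13}$, then $2^k>6^a$, but
$\log\rho(2^k)\le2.566\sqrt{8\cdot10^{13}}<2.3\cdot10^7<\log\rho(6^a)$. So $2^k$ is not a record.
\end{proof}

The bounds $\mu\le4\zeta(3)t^{-3}$ and $\sigma^2\le32t^{-4}$ hold for every $t>0$. As $t\to0$, Lemma~\ref{lem:lower} therefore gives $\log\rho(6^a)\ge(\frac14+o(1))t^{-2}$ with $a=O(t^{-3})$, which is the exponent $\frac23$ announced in the introduction.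

\section{Choosing the number of primes}\label{sec:manyprimes}

From here on $x$ is large and
\[
\Lambda=\log x,\qquad R=\sqrt{\frac{\log\Lambda}{\log2}},\qquad\text{so}\qquad \Lambda=2^{R^2}\quad\text{and}\quad 2^{-cR}=\exp\bigl(-c\sqrt{\log2\,\log\log x}\bigr).
\]
In Theorem~\ref{thm:growth} the factors to be found are thus $2^{-(2+o(1))R}$ and $2^{-(\theta+1/\theta+o(1))R}$.

With $r$ primes, Lemma~\ref{lem:lower} produces $\log\rho\approx(2t)^{-r}$ at an integer whose logarithm is about $t^{-r-1}$, up to powers of $r$. Setting $t^{-r-1}\approx\Lambda$ gives $(2t)^{-r}\approx\Lambda\cdot2^{-r}\cdot t\approx\Lambda\,2^{-(r+R^2/r)}$. Each new prime costs a factor $2$ from the $2t$, and gains because $t$ grows. The sum $r+R^2/r$ is least at $r=R$, and equals $(\theta+1/\theta)R$ at $r=\theta R$. We now check that the lemma is uniform enough in $r$.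

\begin{proof}[Proof of the lower bounds in Theorem~\ref{thm:growth}]
Fix $0<\theta\le1$ and put
\[
r=\lfloor\theta R\rfloor,\qquad t=\Bigl(\frac{8r^2}\Lambda\Bigr)^{1/(r+1)} .
\]
Then $\log_2(1/t)=(R^2-\log_2(8r^2))/(r+1)=(\frac1\theta+o(1))R$. In particular, for $x$ large, $r\ge2$ and $t\le(r+3)^{-2}$.

Let $\nu\in\{r+1,r+2\}$. Since $(1-e^{-s})^{-1}\le1+1/s$ for $s>0$, we have
\begin{align*}
\frac{e^{-s}}{(1-e^{-s})^{\nu}}&\le\frac{(1+s)^\nu}{s^\nu}\le\frac{e^{s\nu}}{s^\nu}\le e\,s^{-\nu}&&\text{if }s\le\tfrac1{r+2},\\
\frac{e^{-s}}{(1-e^{-s})^{\nu}}&\le(r+3)^\nu e^{-s}&&\text{if }s>\tfrac1{r+2}.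
\end{align*}
We insert this with $s=\ell t$ into \eqref{eq:mu} and \eqref{eq:sigma}, and bound every term by the sum of the two estimates. Since $\sum_\ell e^{-\ell t}=1/(e^t-1)\le1/t$, $\sum_\ell\ell e^{-\ell t}=(2\sinh(t/2))^{-2}\le t^{-2}$ and $\sum_\ell\ell^{-(r+1)}\le\zeta(3)$,
\begin{align*}
\mu&\le e\,\zeta(3)t^{-r-1}+(r+3)^{r+1}t^{-1}\le5t^{-r-1},\\
\sigma^2&\le2\bigl(e\,\zeta(3)t^{-r-2}+(r+3)^{r+2}t^{-2}\bigr)\le9t^{-r-2}.
\end{align*}
The last steps use $e\,\zeta(3)<3.3$ and $(r+3)^{r+1}\le(r+3)^{r+2}\le t^{-(r+2)/2}\le t^{-r}$, which holds because $t\le(r+3)^{-2}$ and $r\ge2$. As $\sqrt{2r}\,t^{r/2}\le\sqrt{2r}\,(r+3)^{-r}\le1$,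
\[
a\le\mu+\sqrt{2r}\,\sigma\le5t^{-r-1}+3\sqrt{2r}\,t^{r/2}\cdot t^{-r-1}\le8t^{-r-1}.
\]
By Bertrand's postulate $p_i\le2^i$, so $\log N\le\frac{r(r+1)}2\log2\le r^2$, whence $\log N^a\le8r^2t^{-r-1}=\Lambda$. Thus $N^a\le x$, and $\omega(N^a)\le r\le\theta R$.

The main term in Lemma~\ref{lem:lower} is
\[
(2t)^{-r}=2^{-r}\,t\cdot t^{-r-1}=2^{-r}\,t\,\frac\Lambda{8r^2}=\Lambda\,2^{-(\theta+1/\theta+o(1))R}.
\]
The error terms are at most $9r^{3/2}t^{-r/2}+r\log(a+1)+O(1)$. Here $t^{-r/2}\le t^{-(r+1)/2}\le\Lambda^{1/2}$ and $\log(a+1)=O(\log\Lambda)$, so they are $O(r^{3/2}\Lambda^{1/2})$. This is negligible against the main term, which is $\Lambda^{1-o(1)}$. The lower bound in the second formula follows, and $\theta=1$ gives that in the first.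
\end{proof}

\section{Repeated parts of a random factorization}\label{sec:entropy}

For the upper bounds fix $n$ with $2\le n\le x$; of course $\rho(1)=1$. No structure of $n$ may be assumed, and in particular $n$ may have very many prime factors. We study a uniformly random factorization $X$ of $n$. Let $m_d$ be the multiplicity of the integer $d>1$ in $X$, and
\[
\lambda(d)=\frac{f(n/d)}{f(n)}\ \text{ if }d\mid n,\qquad\lambda(d)=0\ \text{ otherwise},\qquad \xi_d=\mathbb E\,m_d .
\]

\begin{lemma}\label{lem:facts}
\textup{(i)} For distinct $d_1,\dots,d_k>1$ and $i_1,\dots,i_k\ge1$, $\Pr(m_{d_l}\ge i_l\text{ for all }l)=\lambda\bigl(\prod_ld_l^{i_l}\bigr)$.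

\textup{(ii)} If $e\mid d$, then $\lambda(e)\ge\lambda(d)$; and if also $e>1$, then $\xi_e\ge\xi_d$.

\textup{(iii)} $\sum_{d>1}\xi_d\log d=\log n\le\Lambda$. Hence $\sum_{d>1}\lambda(d)\log d\le\Lambda$ and $\sum_{d>1}\lambda(d)\le2\Lambda$.
\end{lemma}

\begin{proof}
(i) If $\prod_ld_l^{i_l}$ does not divide $n$, both sides are $0$. Otherwise, deleting $i_l$ copies of $d_l$ for each $l$ is a bijection from the factorizations counted on the left to the factorizations of $n/\prod_l d_l^{i_l}$. (ii) The first claim is trivial if $d\nmid n$, and otherwise it is Lemma~\ref{lem:mono} for $n/d\mid n/e$. By (i), $\xi_d=\sum_{i\ge1}\Pr(m_d\ge i)=\sum_{i\ge1}\lambda(d^i)$, and $e^i\mid d^i$. (iii) $\sum_dm_d\log d=\log n$ for every outcome; take expectations. Then use $\lambda(d)\le\xi_d$ and $\log d\ge\log2>\frac12$.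
\end{proof}

The probability in (i) depends only on the \emph{product} of the prescribed parts. This simple fact is the source of everything below.

\paragraph{From counting to entropy.}
The entropy of a random variable $A$ with countably many values is $\mathbf H(A)=-\sum_\alpha\Pr(A=\alpha)\log\Pr(A=\alpha)$. We use that $\mathbf H(A)$ is at most the logarithm of the number of values, with equality for uniform $A$; that $\mathbf H(A)\le\mathbf H(B)$ if $A$ is a function of $B$; that $\mathbf H(A_1,A_2,\dots)\le\sum_i\mathbf H(A_i)$; and Gibbs' inequality $\mathbf H(A)\le-\sum_\alpha\Pr(A=\alpha)\log q_\alpha$ for every probability distribution $(q_\alpha)$. Let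
\[
m'_c=\lfloor m_c/2\rfloor ,
\]
the number of pairs of parts $c$. By Lemma~\ref{lem:facts}(i), $\Pr(m'_c\ge i)=\lambda(c^{2i})$, so $\mathbb E\,m'_c=\xi_{c^2}$.

\begin{lemma}\label{lem:entropy}
$\log\rho(n)\le\sum_{c>1}\mathbf H(m'_c)$.
\end{lemma}

\begin{proof}
As in \eqref{eq:pairing}, let $Z$ be the multiset containing $c$ with multiplicity $m'_c$, let $h$ be its product, and let $D=\{d:m_d\text{ odd}\}$, a factorization of $n/h^2$ into distinct parts. We turn $D$ into a factorization of $n$ itself: let $Y$ be $D$ with its largest element multiplied by $h^2$, or $Y=\{n\}$ if $D=\emptyset$. The parts of $Y$ are distinct. Moreover $(Y,Z)$ determines $X$: from $Z$ we know $h$; if $h^2=n$ then $D=\emptyset$, and otherwise $D$ is recovered by dividing the largest element of $Y$ by $h^2$. Hence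
\[
\log f(n)=\mathbf H(X)\le\mathbf H(Y)+\mathbf H(Z)\le\log F(n)+\sum_{c>1}\mathbf H(m'_c). \qedhere
\]
\end{proof}

Up to logarithmic factors $\mathbf H(m_c')$ is at most $\Pr(m'_c\ge1)=\lambda(c^2)$, plus similar terms for higher powers. So we have to show that sums like $\sum\lambda(c^2)$ are much smaller than the bound $2\Lambda$ which Lemma~\ref{lem:facts}(iii) gives for $\sum\lambda(k)$ over \emph{all} integers $k>1$.

\section{Two exchanges}\label{sec:exchanges}

\paragraph{The smallest cases.}
Two ways of exchanging parts can be seen on $n=36$, where $\lambda(d)=f(36/d)/9$ for $d\mid36$.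

\emph{Spreading.} Let $d=6$. The four integers $d^2/u$ with $u\mid6$ are $36,18,12,6$; since they divide $36$, each is at least as likely as $36$ to occur as a part. Indeed $\lambda(36)=\lambda(18)=\lambda(12)=\frac19$ and $\lambda(6)=\frac29$. For general $d$ there are $2^{\omega(d)}$ such integers, and different $d$ give disjoint sets, so squares of integers with $j$ primes carry at most a proportion $2^{-j}$ of the total.

\emph{Swapping.} The part $36$ and the sub-multiset $\{6,2,3\}$ have the same product, so they are contained in $X$ with the same probability, here $\frac19$. Likewise, the part $4$ occurs in two of the nine factorizations ($4\cdot9$ and $3\cdot3\cdot4$), and so does the pair $2,2$ (in $2\cdot2\cdot9$ and $2\cdot2\cdot3\cdot3$). In general $d^2$ can be swapped for $d^2/\operatorname{rad}(d)$ together with the primes of $d$, where $\operatorname{rad}(d)$ is the product of the primes dividing $d$. The gain is that $X$ now displays these primes as parts. If $X$ has few prime parts, they leave few possibilities for $d$.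

\medskip
The following observation makes spreading precise. \emph{The map $(c,u)\mapsto c^2/u$, for $c>1$ and $u\mid\operatorname{rad}(c)$, is injective, and $c^2/u\ge c$.} For the primes with odd exponent in $c^2/u$ are exactly those of $u$, so $u$ and then $c$ can be recovered; and $u\le c$.

Fix the notation $\mathcal D=\{d>1:d^2\mid n,\ \omega(d)<2R\}$. We split $\mathcal D$ into classes $\mathcal D_{j,b}$ according to the number of primes and the size: for integers $1\le j<2R$ and $b\ge0$, with $M=2^b$, let $\mathcal D_{j,b}$ consist of the $d\in\mathcal D$ with $\omega(d)=j$ and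
\[
M\le\log d<2M\ \text{ if }b\ge1,\qquad \log d<2\ \text{ if }b=0 .
\]
In all cases $M/2\le\log d<2M$, as $\log2>\frac12$. Since $\log d\le\Lambda/2$ and $\log_2\Lambda=R^2$, there are $O(R^3)$ nonempty classes. Put
\[
s_{j,b}=\sum_{d\in\mathcal D_{j,b}}\lambda(d^2).
\]

\begin{lemma}[Spreading]\label{lem:A}
$s_{j,b}\le2^{-j}\cdot2\Lambda/M$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:facts}(ii), $2^j\lambda(d^2)\le\sum_{u\mid\operatorname{rad}(d)}\lambda(d^2/u)$ for $d\in\mathcal D_{j,b}$. When we sum over $d\in\mathcal D_{j,b}$, the arguments $k=d^2/u$ are distinct and satisfy $\log k\ge\log d\ge M/2$. Hence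
$2^js_{j,b}\le\sum_{\log k\ge M/2}\lambda(k)\le\frac2M\sum_{k>1}\lambda(k)\log k\le\frac{2\Lambda}M$.
\end{proof}

Spreading wins when $j+b$ is large. When $jb$ is small, we want to say that there are few $d$ at all. If $n$ has few primes this is immediate.

\begin{lemma}[Counting]\label{lem:Bprime}
$s_{j,b}\le2^{\omega(n)}(3M)^j$.
\end{lemma}

\begin{proof}
As $\lambda\le1$, it is enough to count $\mathcal D_{j,b}$. There are at most $2^{\omega(n)}$ choices for the set of primes of $d$. Each exponent is a positive integer at most $\log d/\log2<2M/\log2<3M$, so there are at most $(3M)^j$ choices for the exponents.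
\end{proof}

For general $n$ the factor $2^{\omega(n)}$ is too large. Swapping replaces the primes of $n$ by the primes which occur as parts of $X$. These may also be numerous, but then they can be used for a second kind of spreading: a part $d^2$ accompanied by at least $K$ other primes gives rise to at least $2^K$ products $d^2u$. This yields a bound independent of $\omega(n)$.

\begin{lemma}[Swapping]\label{lem:B}
For every integer $K\ge0$, $s_{j,b}\le2^{-K}\cdot2\Lambda+2^{K+j}(3M)^j$.
\end{lemma}

\begin{proof}
In this proof $d$ runs over $\mathcal D_{j,b}$. Let $\mathcal P(X)$ be the set of primes that occur as parts of $X$, let $S_d=\{p\in\mathcal P(X):p\nmid d\}$ and $N_d=|S_d|$. Let $U_d$ be the event $m_{d^2}\ge1$, and let $V_d$ be the event that $X$ contains, as a sub-multiset, the multiset consisting of $d^2/\operatorname{rad}(d)$ and one copy of each prime $p\mid d$. (If $d$ is a prime $p$, this multiset is $\{p,p\}$.) Both prescriptions have product $d^2$. If $T$ is a finite set of primes not dividing $d$, then the primes in $T$ are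 different from all the parts just named, so Lemma~\ref{lem:facts}(i) gives
\begin{equation}\label{eq:swap}
\Pr(U_d,\ T\subset\mathcal P(X))=\lambda\Bigl(d^2\prod_{p\in T}p\Bigr)=\Pr(V_d,\ T\subset\mathcal P(X)).
\end{equation}
Since $S_d$ is contained in the finite set of primes dividing $n$, inclusion--exclusion shows that these numbers, for all $T$, determine $\Pr(U_d,S_d=T)$ and $\Pr(V_d,S_d=T)$ for all $T$, and so the latter agree. In particular $\Pr(U_d,N_d<K)=\Pr(V_d,N_d<K)$ and
\[
\lambda(d^2)=\Pr(U_d)=\Pr(U_d,N_d\ge K)+\Pr(V_d,N_d<K).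
\]

\emph{Many other primes.} Since $2^{N_d}$ is the number of subsets $T\subset S_d$, \eqref{eq:swap} gives
\begin{align*}
\sum_d\Pr(U_d,N_d\ge K)&\le2^{-K}\sum_d\mathbb E\bigl[1_{U_d}2^{N_d}\bigr]
=2^{-K}\sum_d\ \sum_{\substack{u\text{ squarefree}\\(u,d)=1}}\lambda(d^2u)\\
&\le2^{-K}\sum_{k>1}\lambda(k)\le2^{-K}\cdot2\Lambda .
\end{align*}
Here $(d,u)\mapsto d^2u$ is injective because $u$ is the product of the primes with odd exponent.

\emph{Few other primes.} On $V_d\cap\{N_d<K\}$ all $j$ primes of $d$ lie in $\mathcal P(X)$, and $|\mathcal P(X)|=N_d+j<K+j$. So for each outcome $X$, $\sum_d1[V_d,N_d<K]$ is at most the number of $d\in\mathcal D_{j,b}$ whose primes form a $j$-subset of a given set with fewer than $K+j$ elements. There are at most $2^{K+j}$ such subsets and, as in Lemma~\ref{lem:Bprime}, at most $(3M)^j$ choices of the exponents, so this number is at most $2^{K+j}(3M)^j$. Take expectations.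
\end{proof}

\section{The upper bounds}\label{sec:upper}

\paragraph{Where the constant comes from.}
By counting or swapping, a class matters only if $(2^b)^j$ is at least nearly as large as $\Lambda=2^{R^2}$, that is, if $jb$ is at least nearly $R^2$. By spreading, such a class contributes at most about $\Lambda2^{-(j+b)}$. Since $j+b\ge2\sqrt{jb}$, the best one can do is $\Lambda2^{-2R}$, at $j=b=R$. If $j$ is confined to $j\le\theta R$, then $j+b$ is at least about $j+R^2/j\ge(\theta+1/\theta)R$. These are the exponents found in Section~\ref{sec:manyprimes}.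

To carry this out we bound $\sum_c\mathbf H(m'_c)$ by the sums $s_{j,b}$. Passing from entropies to probabilities costs the logarithm of the number of $c$ involved. This loss is harmless if only $c$ with $\omega(c)<2R$ are involved. If $\omega(c)\ge2R$, we apply spreading to the entropies themselves.

\begin{lemma}[Parts with many primes]\label{lem:many}
$\displaystyle\sum_{\omega(c)\ge2R}\mathbf H(m'_c)\le2^{-2R}(2\Lambda+\log2)$.
\end{lemma}

\begin{proof}
By Gibbs' inequality against the geometric law $(1-\eta)\eta^k$, a nonnegative integer variable of mean $y$ has entropy at most $-y\log\eta-\log(1-\eta)$ for every $0<\eta<1$. For $y>0$, taking $\eta=y/(1+y)$, the bound becomes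
\[
g(y)=(1+y)\log(1+y)-y\log y ,
\]
and for $y=0$ the entropy is $0=g(0)$. Now $g(y)$ is the entropy of the geometric law of mean $y$, so again by Gibbs $g(y)\le-y\log\eta-\log(1-\eta)$ for all $0<\eta<1$. Also $g$ is increasing, as $g'(y)=\log((1+y)/y)>0$. We choose $\eta=1/k^2$ for the integer $k$, since then the first term is controlled by Lemma~\ref{lem:facts}(iii) and the second is summable:
\[
\sum_{k>1}g(\xi_k)\le2\sum_{k>1}\xi_k\log k-\sum_{k\ge2}\log\Bigl(1-\frac1{k^2}\Bigr)\le2\Lambda+\log2 ,
\]
because $\prod_{k\ge2}(1-k^{-2})=\frac12$. If $\omega(c)\ge2R$, then $\operatorname{rad}(c)$ has at least $2^{2R}$ divisors $u$, and $\xi_{c^2/u}\ge\xi_{c^2}$ by Lemma~\ref{lem:facts}(ii). Since $\mathbb E\,m'_c=\xi_{c^2}$ and $(c,u)\mapsto c^2/u$ is injective with values greater than $1$,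
\[
\sum_{\omega(c)\ge2R}\mathbf H(m'_c)\le\sum_{\omega(c)\ge2R}g(\xi_{c^2})\le2^{-2R}\sum_{c>1}\ \sum_{u\mid\operatorname{rad}(c)}g(\xi_{c^2/u})\le2^{-2R}(2\Lambda+\log2). \qedhere
\]
\end{proof}

For the remaining $c$, let $\kappa(d)$ be the number of $i\ge1$ for which $d$ is an $i$-th power, and
\[
s=\sum_{d\in\mathcal D}\kappa(d)\lambda(d^2).
\]

\begin{lemma}[Parts with few primes]\label{lem:few}
$\displaystyle\sum_{c>1,\ \omega(c)<2R}\mathbf H(m'_c)=O\bigl(R^3(s+1)\bigr)$, with an absolute constant.
\end{lemma}

\begin{proof}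
If $\mathcal D=\emptyset$, the left side is $0$. Otherwise, $m'_c$ is determined by the indicators $1[m'_c\ge i]$, $i\ge1$. An indicator of probability $y$ has entropy at most
\[
\varphi(y)=y\log(e/y),\qquad\varphi(0)=0,
\]
since $\log\frac1{1-y}\le\frac y{1-y}$ gives $(1-y)\log\frac1{1-y}\le y$. As $\varphi'(y)=\log(1/y)$, $\varphi$ is increasing and concave on $[0,1]$. Hence $\mathbf H(m'_c)\le\sum_i\varphi(\lambda(c^{2i}))$. We put $d=c^i$, so $\omega(d)=\omega(c)$, and each $d$ arises from $\kappa(d)$ pairs $(c,i)$. With $W=\sum_{d\in\mathcal D}\kappa(d)\ge1$ and $0<s\le W$, Jensen's inequality gives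
\[
\sum_{c>1,\ \omega(c)<2R}\mathbf H(m'_c)\le\sum_{d\in\mathcal D}\kappa(d)\varphi(\lambda(d^2))\le W\varphi(s/W)=s\log(eW/s)\le(s+1)\log(eW).
\]
The last step is clear for $s\ge1$; for $s<1\le W$ it holds since $W\varphi(s/W)$ increases in $s\le W$ and equals $\log(eW)$ at $s=1$.

To bound $W$, note that the number of prime powers $p^i\mid n$ with $i\ge1$ is $\Omega(n)\le\log_2n\le2\Lambda$, and each $d\in\mathcal D$ is a product of fewer than $2R$ of them, so $|\mathcal D|\le(1+2\Lambda)^{2R}$. Moreover $\kappa(d)\le\log_2d\le2\Lambda$. So $\log(eW)\le\log(2e\Lambda)+2R\log(1+2\Lambda)=O(R\log\Lambda)=O(R^3)$.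
\end{proof}

We combine Lemmas~\ref{lem:entropy}, \ref{lem:many} and \ref{lem:few}:
\begin{equation}\label{eq:combined}
\log\rho(n)\le2^{-2R}(2\Lambda+\log2)+O\bigl(R^3(s+1)\bigr),
\end{equation}
and the first term is absent if $\omega(n)<2R$, for then no $c$ with $\mathbf H(m'_c)\neq0$ has $\omega(c)\ge2R$. Finally, the weight $\kappa(d)$ is the number of divisors of the greatest common divisor of the exponents of $d$, which is at most $\log_2d<3M$ on $\mathcal D_{j,b}$. Since the number of divisors of $k$ is $O_\delta(k^\delta)$ for every $\delta>0$, we have $\kappa(d)\ll_\delta M^\delta$, and as there are $O(R^3)$ nonempty classes,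
\begin{equation}\label{eq:classes}
s\ll_\delta R^3\max_{j,b}M^\delta s_{j,b}.
\end{equation}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:growth}]
\emph{First formula.} Fix $\delta\in(0,\frac14)$ and consider a nonempty class $\mathcal D_{j,b}$; recall $M=2^b$ and $j<2R$.

If $j+b\ge2(1-\delta)R$, Lemma~\ref{lem:A} gives
\[
M^\delta s_{j,b}\le2\Lambda\,2^{-j-(1-\delta)b}\le2\Lambda\,2^{-(1-\delta)(j+b)}\le2\Lambda\,2^{-2(1-\delta)^2R}.
\]

If $j+b<2(1-\delta)R$, then $jb\le(1-\delta)^2R^2$. We use Lemma~\ref{lem:B} with $K=\lceil2R\rceil$. Since $K+j\le4R+1$ and $3^j\le2^{2j}\le2^{4R}$,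
\[
s_{j,b}\le2\Lambda\,2^{-2R}+2^{8R+1}2^{jb}\le2\Lambda\,2^{-2R}+2^{8R+1}\Lambda^{(1-\delta)^2}.
\]
Here $M^\delta=2^{\delta b}\le2^{2\delta R}$, and $\Lambda^{(1-\delta)^2-1}=2^{-(2\delta-\delta^2)R^2}$ is eventually smaller than any fixed power of $2^{-R}$. Hence $M^\delta s_{j,b}\le3\Lambda\,2^{-2(1-\delta)R}$ for $x\ge x_0(\delta)$.

In both cases $M^\delta s_{j,b}\le3\Lambda\,2^{-2(1-\delta)^2R}$. By \eqref{eq:combined} and \eqref{eq:classes},
\[
\log\rho(n)\ll_\delta R^6\Lambda\,2^{-2(1-\delta)^2R}
\]
uniformly for $n\le x$. As $\delta$ is arbitrary, $\max_{n\le x}\log\rho(n)\le\Lambda\,2^{-(2-o(1))R}$. This is the upper bound in the first formula, and also in the second for $\theta=1$.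

\emph{Second formula, $0<\theta<1$.} Let $\omega(n)\le\theta R$. Then $j\le\theta R$ for every nonempty class, and the first term of \eqref{eq:combined} is absent. Let $c_\theta=\theta+1/\theta$ and $0<\delta<\min(\frac14,\frac1\theta-\theta)$; here $\theta<1$ is used.

If $j+b\ge(c_\theta-\delta)R$, Lemma~\ref{lem:A} gives, as before, $M^\delta s_{j,b}\le2\Lambda\,2^{-(1-\delta)(c_\theta-\delta)R}$.

If $j+b<(c_\theta-\delta)R$, then $jb\le j\bigl((c_\theta-\delta)R-j\bigr)$. The right side is increasing in $j$ for $j\le\theta R$, because $2\theta\le c_\theta-\delta$. So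
\[
jb\le\theta R\cdot\bigl(\tfrac1\theta-\delta\bigr)R=(1-\theta\delta)R^2 .
\]
By Lemma~\ref{lem:Bprime}, with $2^{\omega(n)}3^j\le2^{\theta R+2\theta R}\le2^{3R}$ and $M^\delta=2^{\delta b}\le2^{c_\theta R}$, we get $M^\delta s_{j,b}\le2^{c_\theta R}\cdot2^{3R}\Lambda^{1-\theta\delta}$. Since $\Lambda^{-\theta\delta}=2^{-\theta\delta R^2}$, this is at most $\Lambda\,2^{-c_\theta R}$ for $x$ large.

Hence $\log\rho(n)\ll_{\delta,\theta}R^6\Lambda\,2^{-(1-\delta)(c_\theta-\delta)R}$ uniformly in these $n$. Letting $\delta\to0$ gives the upper bound, and together with Section~\ref{sec:manyprimes} this proves Theorem~\ref{thm:growth}.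
\end{proof}

\begin{remark}
For the second formula with $\theta<1$ counting suffices, because $2^{\omega(n)}=2^{O(R)}$ is of the size of the other factors that $2^{-\theta\delta R^2}$ absorbs. Swapping is used only to rule out that integers with many more than $R$ primes do better.
\end{remark}

\section{Records have many prime factors}\label{sec:records}

\begin{proof}[Proof of Theorem~\ref{thm:records}]
By Theorem~\ref{thm:growth} $\rho$ is unbounded. For every $x\ge1$ the least integer at which $\rho$ attains its maximum over $[1,x]$ is a record; hence there are infinitely many records. If $n$ is a record, then $\rho(n)=\max_{m\le n}\rho(m)$, so the first formula of Theorem~\ref{thm:growth} with $x=n$ gives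
\[
\log\rho(n)=\log n\cdot\exp\bigl(-(2+o(1))\sqrt{\log2\,\log\log n}\bigr).
\]
Suppose that for some fixed $\theta\in(0,1)$ infinitely many records satisfied $\omega(n)\le\theta\sqrt{\log\log n/\log2}$. For these the second formula with $x=n$ gives
\[
\log\rho(n)\le\log n\cdot\exp\Bigl(-\bigl(\theta+\tfrac1\theta+o(1)\bigr)\sqrt{\log2\,\log\log n}\Bigr).
\]
Since $\theta+1/\theta>2$, the two statements contradict each other for large $n$. As $\theta<1$ was arbitrary, $\omega(n)\ge(1-o(1))\sqrt{\log\log n/\log2}$ along the records. The right side tends to infinity, so for each $r$ only finitely many records have at most $r$ distinct prime factors. The case $r=1$ covers the powers of $2$.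
\end{proof}

\begin{thebibliography}{9}
\bibitem{ratio} \emph{On the ratio between two factorization functions}, \url{http://www.impan.pl/shop/publication/transaction/download/product/115438}.
\end{thebibliography}

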